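# Every $c$-vector is a root

## 1. Six seeds in rank two, and one seed in rank three

Take
$$B=\begin{pmatrix}0&-1\\2&0\end{pmatrix},\qquad \tilde B=\begin{pmatrix}B\\ I\end{pmatrix},$$
and mutate. For $k\le n$, the mutation $\mu_k$ of an $m\times n$ integer matrix ($m\ge n$) replaces $b_{ij}$ by $-b_{ij}$ if $i=k$ or $j=k$, and by
$$b'_{ij}=b_{ij}+\tfrac12\bigl(|b_{ik}|\,b_{kj}+b_{ik}\,|b_{kj}|\bigr)$$
otherwise. Applying $\mu_k$ twice gives back the matrix: after the first application $b_{ik}$ and $b_{kj}$ have changed sign, so the correction term changes sign.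

Write the result of a sequence of mutations as $\begin{pmatrix}B'\\ C'\end{pmatrix}$ and let $c_j$ be the $j$-th column of $C'$. We identify $(c_1,\dots,c_n)\in\mathbb Z^n$ with $\sum c_i\alpha_i$. Put $[x]_+=\max(x,0)$. If the entries of $c_k$ are all $\ge0$ (put $\epsilon=+$) or all $\le0$ (put $\epsilon=-$), then $|c_{ik}|=\epsilon c_{ik}$, the correction term is $\frac12c_{ik}(\epsilon b_{kj}+|b_{kj}|)=[\epsilon b_{kj}]_+c_{ik}$, and $\mu_k$ acts on the columns by
$$c_k\mapsto -c_k,\qquad c_j\mapsto c_j+[\epsilon b_{kj}]_+\,c_k\quad(j\ne k). \tag{1.1}$$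

For our $B$ we alternate $\mu_1$ and $\mu_2$ and use (1.1) at each step:
$$\begin{array}{c|cc|cc}
 & c_1 & c_2 & b_{12} & b_{21}\\ \hline
\text{start} & \alpha_1 & \alpha_2 & -1 & 2\\
\mu_1 & -\alpha_1 & \alpha_2 & 1 & -2\\
\mu_2 & -\alpha_1 & -\alpha_2 & -1 & 2\\
\mu_1 & \alpha_1 & -\alpha_1-\alpha_2 & 1 & -2\\
\mu_2 & -\alpha_1-2\alpha_2 & \alpha_1+\alpha_2 & -1 & 2\\
\mu_1 & \alpha_1+2\alpha_2 & -\alpha_2 & 1 & -2\\
\mu_2 & \alpha_1 & \alpha_2 & -1 & 2
\end{array}$$
After six steps we are back. Since each $\mu_k$ is an involution, every mutation sequence walks back and forth on this cycle of six seeds, and the vectors that occur are exactly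
$$\pm\alpha_1,\quad \pm\alpha_2,\quad \pm(\alpha_1+\alpha_2),\quad \pm(\alpha_1+2\alpha_2).$$
Now form a Cartan matrix from $B$ by putting $2$ on the diagonal and $-|b_{ij}|$ elsewhere: $A=\begin{pmatrix}2&-1\\-2&2\end{pmatrix}$. With $s_i(\alpha_j)=\alpha_j-a_{ij}\alpha_i$ we get $s_1(\alpha_2)=\alpha_1+\alpha_2$ and $s_2(\alpha_1)=\alpha_1+2\alpha_2$, and the eight vectors above are precisely the roots of this root system. (The transposed Cartan matrix would give $2\alpha_1+\alpha_2$ instead of $\alpha_1+2\alpha_2$, so the convention matters.)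

Next a rank three example:
$$B=\begin{pmatrix}0&2&-2\\-2&0&2\\2&-2&0\end{pmatrix},\qquad b_{12}=b_{23}=b_{31}=2 .$$
Mutating at $1$ gives $c_1=-\alpha_1$, $c_2=\alpha_2+2\alpha_1$, $c_3=\alpha_3$. The new $b_{23}$ is $2+\frac12(2\cdot(-2)+(-2)\cdot2)=-2$, and $B$ becomes $-B$. Mutating at $2$ (now $b_{21}=2$, $b_{23}=-2$) gives $c_1=-\alpha_1+2(\alpha_2+2\alpha_1)=3\alpha_1+2\alpha_2$ and $c_3=\alpha_3$; the matrix is $B$ again. Mutating at $3$ (now $b_{31}=2$) gives
$$c_1=3\alpha_1+2\alpha_2+2\alpha_3 .$$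
The Cartan matrix has off-diagonal entries $-2$, and the pairings of $c_1$ with the three simple coroots are $6-4-4=-2$, $-6+4-4=-6$, $-6-4+4=-6$. By a fact recalled in Section 2, such a vector is an imaginary root. So imaginary roots do occur. Are there $c$-vectors which are not roots at all?

**Setting.** Let $B=(b_{ij})$ be an $n\times n$ skew-symmetrizable integer matrix: there is $D=\mathrm{diag}(d_1,\dots,d_n)$ with positive integers $d_i$ such that $DB$ is skew-symmetric, i.e. $d_ib_{ij}=-d_jb_{ji}$. The *$c$-vectors* of $B$ are all columns of all matrices $C'$ reached from $\begin{pmatrix}B\\I\end{pmatrix}$ by finite sequences of mutations $\mu_{k}$, $k\in\{1,\dots,n\}$. The *Cartan counterpart* $A(B)=(a_{ij})$ has $a_{ii}=2$ and $a_{ij}=-|b_{ij}|$ for $i\neq j$. Let $\Delta(A(B))$ be the set of all roots, real and imaginary, positive and negative, of the Kac–Moody algebra with this Cartan matrix.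

The conjecture of Nakanishi–Stella and Zelevinsky says that any $c$-vector is a root of $\Delta(A(B))$. When $B$ is skew-symmetric this is a result of Nájera Chávez (2012). We prove it for every skew-symmetrizable $B$.

**Theorem A.** Every $c$-vector of $B$ is a root of $\Delta(A(B))$.

**Theorem C.** Let $c$ be the $j$-th $c$-vector of a seed, and let $(\cdot,\cdot)$ be the form $(\alpha_i,\alpha_l)=d_ia_{il}$. Then:

1. (i) $c$ is nonzero with all entries $\ge0$ or all entries $\le0$;
2. (ii) $d_j^{-1}Dc$ is an integer vector and a root of $A(B^T)=A(B)^T$;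
3. (iii) if $c$ is a real root, $c\in W\alpha_i$, then $d_i=d_j$, its coroot is $\sum_l(d_lc_l/d_j)\alpha_l^\vee$, and $(c,c)=2d_j$; otherwise $(c,c)\le0$.

"Root" cannot be sharpened to "real root": for the rank three $B$ above, the sequence $\mu_1,\mu_2,\mu_3$ gives the $c$-vector $3\alpha_1+2\alpha_2+2\alpha_3$, an imaginary root.

In the rank two example one may take $D=\mathrm{diag}(2,1)$, so $(\alpha_1,\alpha_1)=4$, $(\alpha_2,\alpha_2)=2$, $(\alpha_1,\alpha_2)=-2$. The vectors in the first column of the table have $(c,c)=4=2d_1$ (for instance $4-8+8=4$ for $\alpha_1+2\alpha_2$), and those in the second have $(c,c)=2=2d_2$, as (iii) predicts. Theorem B needs notation and is stated in Section 4.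

## 2. Real roots, imaginary roots and the set $K$

Write $A=A(B)$, $\Delta=\Delta(A)$, $N=\bigoplus_{i=1}^n\mathbb Z\alpha_i$ and $N^+=\mathbb Z_{\ge0}^n\setminus\{0\}$. We use Kac's convention $a_{ij}=\langle\alpha_i^\vee,\alpha_j\rangle$. The Weyl group $W$ is generated by the reflections $s_i(\beta)=\beta-\langle\alpha_i^\vee,\beta\rangle\alpha_i$. The support of $\beta\in N^+$ is $\{i:\beta_i\ne0\}$; it is connected if it is connected in the graph with an edge $i - j$ whenever $i\ne j$ and $a_{ij}\ne0$. Put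
$$K=\{\beta\in N^+:\ \langle\alpha_i^\vee,\beta\rangle\le0\ \text{for all }i,\ \ \mathrm{supp}\,\beta\text{ connected}\}.$$

We use the following textbook facts (Kac, *Infinite dimensional Lie algebras*).

1. (R1) $\Delta=\Delta_+\sqcup(-\Delta_+)$ with $\Delta_+=\Delta\cap N^+$, and $\Delta$ is stable under $W$.
2. (R2) The real roots are the $W$-images of simple roots; the other roots are called imaginary. Both sets are $W$-stable.
3. (R3) $K\subset\Delta_+^{\rm im}$ (Lemma 5.3 there).
4. (R4) Every positive imaginary root is $w\beta$ with $w\in W$, $\beta\in K$ (Theorem 5.4 there).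

For $A=\begin{pmatrix}2&-2\\-2&2\end{pmatrix}$ the vector $\alpha_1+\alpha_2$ has both pairings $0$, so it lies in $K$ and is an imaginary root. In the rank three example $3\alpha_1+2\alpha_2+2\alpha_3$ has pairings $-2,-6,-6$ and full, connected support, so it lies in $K$.

## 3. Reflections, and where mutation stops being one

The first thing to try is induction along the mutation sequence. Suppose the $c_j$ are roots and $c_l$ is real. If $\langle c_l^\vee,c_j\rangle=-|b_{lj}|$, then in (1.1) the new vector is either $c_j$ or $c_j+|b_{lj}|c_l=s_{c_l}(c_j)$, which is again a root. In rank three, this is what happens at the second step. There $c_1=s_1(\alpha_1)$ and $c_2=s_1(\alpha_2)$, so $\langle c_2^\vee,c_1\rangle=\langle\alpha_2^\vee,\alpha_1\rangle=-2$, and $c_1+2c_2$ is the reflection of $c_1$.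

The third step breaks the pattern. Now $c_1=3\alpha_1+2\alpha_2$, $c_3=\alpha_3$, and $\langle\alpha_3^\vee,c_1\rangle=-6-4=-10$, whereas $b_{31}=2$. The reflection would add $10\alpha_3$; mutation adds $2\alpha_3$. The result is imaginary, so there is no reflection attached to it. The next mutation at $1$ (the matrix is now $-B$, so $b_{13}=2$, and $c_3=-\alpha_3$) produces $-\alpha_3+2(3\alpha_1+2\alpha_2+2\alpha_3)$, a simple root with a sign plus twice an imaginary root.

The reason is visible. We shall prove that the $c_j$ always satisfy $\omega(c_l,c_j)=d_lb_{lj}$ for the *skew* form $\omega(\alpha_i,\alpha_j)=d_ib_{ij}$. So mutation knows the skew form on the $c_j$. The root system is governed by the *symmetric* form, and mutation does not record $(c_l,c_j)$.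

The way around this uses one object that carries both forms. We define an element $g_B$ of a group of power series built from $\omega$. On one side, $g_B$ is compatible with mutation, and it has a "wall" orthogonal to each $c$-vector. On the other side, up to any height, $g_B$ is a weighted count of representations over a finite field, whose Euler form $\chi$ has skew part giving $\omega$ and symmetric part giving $A(B)$. A wall at $c$ produces an indecomposable representation of class $\pm c$, and Kac's reflection argument shows that the classes of indecomposables are roots.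

Throughout, $D$ is fixed, $q$ is a fixed prime power and $q^{1/2}>0$.

## 4. Ordered factorizations and the element $g_B$

**Step 1: the group.** This step sets up the group and its factorizations. For $\nu\in N^+$ let $|\nu|=\sum\nu_i$ be its height. Let $M_{\mathbb R}=\mathrm{Hom}(N,\mathbb R)$ and $\nu^\perp=\{\theta\in M_{\mathbb R}:\theta(\nu)=0\}$, and let $\omega$ be the skew form on $N$ with $\omega(\alpha_i,\alpha_j)=d_ib_{ij}$. Let
$$\hat A=\mathbb C\oplus\prod_{\nu\in N^+}\mathbb CX^\nu,\qquad X^mX^\nu=q^{\frac12\omega(m,\nu)}X^{m+\nu},\qquad \hat G=1+\prod_{\nu\in N^+}\mathbb CX^\nu .$$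
The coefficient of $X^\nu$ in $y$ is written $y_\nu$. Note that $[X^m,X^\nu]=0$ if $\omega(m,\nu)=0$. For $\theta\in M_{\mathbb R}$ let $\hat G^\theta_+,\hat G^\theta_0,\hat G^\theta_-$ be the sets of $y\in\hat G$ such that $y_\nu=0$ (for $\nu\in N^+$) unless $\theta(\nu)>0$, $=0$, $<0$ respectively. They are subgroups, because each of these three conditions defines a sub-semigroup of $N^+$.

**Lemma 4.1.** Every $g\in\hat G$ factors uniquely as $g=g_+^\theta g_0^\theta g_-^\theta$ with $g_\bullet^\theta\in\hat G_\bullet^\theta$. The same holds modulo terms of height $>L$. If $g$ is supported in a sub-semigroup of $N^+$ (apart from the term $1$), so are its factors.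

*Proof.* Comparing coefficients, $g_\nu=(g_+)_\nu+(g_0)_\nu+(g_-)_\nu+(\text{products of coefficients of the factors of lower height})$. According to the sign of $\theta(\nu)$, exactly one of the three summands may be nonzero. So the factors are determined, and exist, by induction on $|\nu|$. The induction may be stopped at height $L$. If $g$ is supported in a sub-semigroup and the factors are so in lower height, the products of lower terms at $\nu$ vanish for $\nu$ outside it, and so does the new coefficient. $\square$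

**Step 2: initial data.** This step gives coordinates on $\hat G$. For $\nu\in N^+$ put $\theta_\nu=\omega(\cdot,\nu)$; then $\theta_\nu(\nu)=0$. Define
$$J_\nu(g)=\bigl(\log g_0^{\theta_\nu}\bigr)_\nu .$$

**Lemma 4.2.** $J_\nu(g)=g_\nu+{}$a polynomial without linear terms in the $g_m$ with $\nu-m\in N^+$. Hence $g\mapsto(J_\nu(g))_\nu$ is a bijection $\hat G\to\mathbb C^{N^+}$, and the $J_\nu(g)$ with $|\nu|\le L$ determine and are determined by the $g_\nu$ with $|\nu|\le L$.

*Proof.* As $\theta_\nu(\nu)=0$, the proof of Lemma 4.1 gives $(g_0)_\nu=g_\nu-(\text{products of at least two lower coefficients})$. Taking the logarithm adds more products of at least two lower coefficients. The resulting triangular system can be solved by induction on the height. $\square$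

**Lemma 4.3.** For $u,v\in\hat G_0^{\theta_\nu}$ we have $(\log uv)_\nu=(\log u)_\nu+(\log v)_\nu$.

*Proof.* If $a,b\in\ker\theta_\nu$ and $a+b=\nu$, then $\omega(a,b)=\omega(a,\nu)-\omega(a,a)=0$, so $[X^a,X^b]=0$. Hence a commutator of two series supported in $\ker\theta_\nu$ has no $X^\nu$-component. All correction terms in the Baker–Campbell–Hausdorff formula for $\log uv$ are such commutators. $\square$

**Lemma 4.4.** Let $\theta'\in\nu^\perp$ be such that for all $m\in N^+$ with $|m|\le|\nu|$: $\theta_\nu(m)>0\Rightarrow\theta'(m)>0$ and $\theta_\nu(m)<0\Rightarrow\theta'(m)<0$. Then $J_\nu(g)=(\log g_0^{\theta'})_\nu$.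

*Proof.* Work modulo height $>|\nu|$. Let $u=g_0^{\theta_\nu}$ and factor it for $\theta'$: $u=u_+u_0u_-$. By Lemma 4.1 all three factors are supported in the semigroup $N^+\cap\ker\theta_\nu$. By hypothesis $g_+^{\theta_\nu}\in\hat G_+^{\theta'}$ and $g_-^{\theta_\nu}\in\hat G_-^{\theta'}$ modulo height $>|\nu|$. So
$$g=\bigl(g_+^{\theta_\nu}u_+\bigr)\,u_0\,\bigl(u_-g_-^{\theta_\nu}\bigr)$$
is the $\theta'$-factorization and $g_0^{\theta'}=u_0$. By Lemma 4.3, $(\log u)_\nu=(\log u_+)_\nu+(\log u_0)_\nu+(\log u_-)_\nu$. The outer terms vanish because $\theta'(\nu)=0$. $\square$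

**Lemma 4.5.** Let $\mathrm{pr}_j:\hat A\to\mathbb C[[X^{\alpha_j}]]$ kill all $X^\nu$ with $\nu\notin\mathbb Z\alpha_j$. It is an algebra map. If $\theta(\alpha_j)=0$, then $\mathrm{pr}_j(g)=\mathrm{pr}_j(g_0^\theta)$. In particular, $J_{r\alpha_j}(g)$ is the $X^{r\alpha_j}$-coefficient of $\log\mathrm{pr}_j(g)$.

*Proof.* If $m,\nu\in N^+\cup\{0\}$, then $m+\nu\in\mathbb Z\alpha_j$ if and only if $m,\nu\in\mathbb Z\alpha_j$; so $\mathrm{pr}_j$ is multiplicative. If $\theta(\alpha_j)=0$, no multiple of $\alpha_j$ lies in the support of $g_\pm^\theta-1$, so $\mathrm{pr}_j(g_\pm^\theta)=1$. For the last statement take $\theta=\theta_{r\alpha_j}$, which vanishes at $\alpha_j$. $\square$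

**Step 3: the local factor.** This step defines the series placed on the coordinate axes. For $d\ge1$ and $Q=q^d$ put
$$E_d(X)=\sum_{r\ge0}e_rX^r,\qquad e_r=\frac{Q^{r^2/2}}{|GL_r(\mathbb F_Q)|}.$$
Since $|GL_r|=\prod_{i=0}^{r-1}(Q^r-Q^i)=|GL_{r-1}|\,Q^{r-1}(Q^r-1)$, we get $(Q^r-1)e_r=Q^{r^2/2-(r-1)^2/2-(r-1)}e_{r-1}=Q^{1/2}e_{r-1}$, that is,
$$E_d(QX)=(1+Q^{1/2}X)\,E_d(X). \tag{4.1}$$
All $e_r$ are nonzero. Moreover $e_1=(q^{d/2}-q^{-d/2})^{-1}$ is strictly decreasing in $d$, so $E_d=E_{d'}$ implies $d=d'$.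

**Definition of $g_B$.** Let $\lambda_{r\alpha_i}$ ($r\ge1$) be the $X^r$-coefficient of $\log E_{d_i}(X)$, and $\lambda_\nu=0$ if $\nu$ is not a multiple of any $\alpha_i$. By Lemma 4.2 there is a unique $g_B\in\hat G$ with $J_\nu(g_B)=\lambda_\nu$ for all $\nu\in N^+$. Put $\phi_B(\theta)=(g_B)_0^\theta$.

**Lemma 4.6.** (a) If $\theta(\alpha_j)=0$, then $\mathrm{pr}_j\phi_B(\theta)=E_{d_j}(X^{\alpha_j})\ne1$. (b) If all $\theta(\alpha_i)>0$, then $\phi_B(\theta)=1$. (c) If $\theta(\alpha_j)=0$ and $\theta(\alpha_i)>0$ for $i\neq j$, then $\phi_B(\theta)=E_{d_j}(X^{\alpha_j})$.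

*Proof.* By Lemma 4.5, $\mathrm{pr}_j(g_B)=E_{d_j}(X^{\alpha_j})$; this gives (a). In (b), $g_B\in\hat G_+^\theta$. In (c), $\phi_B(\theta)$ is supported on $\ker\theta\cap N^+=\mathbb Z_{>0}\alpha_j$, so $\phi_B(\theta)=\mathrm{pr}_j\phi_B(\theta)$. $\square$

**Example.** Let $n=2$ and $b_{12}>0$. Then $g_B=E_{d_1}(X^{\alpha_1})E_{d_2}(X^{\alpha_2})$. Indeed its projections are right, and if $\nu_1,\nu_2>0$ then $\theta_\nu(\alpha_1)=\nu_2d_1b_{12}>0>-\nu_1d_1b_{12}=\theta_\nu(\alpha_2)$, so the two factors lie in $\hat G_+^{\theta_\nu}$ and $\hat G_-^{\theta_\nu}$, the middle factor is $1$, and $J_\nu=0$. Now take $b_{12}=1$, $b_{21}=-1$, $D=I$, and $\theta$ with $\theta(\alpha_1+\alpha_2)=0$. If $\theta(\alpha_1)>0$, the same expression shows $\phi_B(\theta)=1$. If $\theta(\alpha_1)<0$, compare coefficients at $\alpha_1+\alpha_2$. On the left $g_B$ has $q^{1/2}e_1^2$. On the right the $\theta$-factorization gives $(g_0)_{\alpha_1+\alpha_2}+q^{-1/2}e_1^2$, because $X^{\alpha_2}$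 now comes first. So $\phi_B(\theta)$ has the coefficient $e_1^2(q^{1/2}-q^{-1/2})=e_1\ne0$. Half of the line $(\alpha_1+\alpha_2)^\perp$ is a wall, and $\alpha_1+\alpha_2$ is indeed a $c$-vector: after $\mu_1$, $c_2=\alpha_2+\alpha_1$.

**Theorem B.** Let $\nu\in N^+$ and let $\theta\in\nu^\perp$ satisfy $\theta(m)\ne0$ for all $m\in N^+\setminus\mathbb Q\nu$. If the coefficient of $X^\nu$ in $\phi_B(\theta)$ is nonzero, then $\nu$ is a positive imaginary root or a positive integer multiple of a positive real root of $A(B)$.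

## 5. How $g_B$ changes under a mutation

Fix $k$ and put $B'=\mu_k(B)$, with lattice $N'$, basis $\alpha'_i$, and form $\omega'(\alpha'_i,\alpha'_j)=d_ib'_{ij}$. We compare $\phi_B$ and $\phi_{B'}$. The obstacle is that the comparison map sends $\alpha_k'$ to $-\alpha_k$, which leaves $N^+$. We therefore split off the factor $E_{d_k}(X^{\alpha_k})$ from $g_B$ and show that the rest is *finite* in the direction $\alpha_k$, so that the sign may be changed there.

**Step 1: two isometries.** This step compares the lattices. For $\tau=\pm$ define $\iota_\tau:N'\to N$ by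
$$\iota_\tau(\alpha_k')=-\alpha_k,\qquad \iota_\tau(\alpha'_j)=\alpha_j+[\tau b_{kj}]_+\alpha_k\quad(j\ne k).$$

**Lemma 5.1.** $\iota_+$ and $\iota_-$ are isometric isomorphisms for $\omega',\omega$. In particular $DB'$ is skew-symmetric.

*Proof.* They are clearly isomorphisms. Substituting $[\pm x]_+=\frac12(|x|\pm x)$ shows for both signs $\tau$ and $i,j\neq k$ that
$$b'_{ij}=b_{ij}+b_{ik}[\tau b_{kj}]_++[-\tau b_{ik}]_+b_{kj}:$$
the terms $\pm\frac12b_{ik}b_{kj}$ cancel. From $d_kb_{ki}=-d_ib_{ik}$ we get $d_k[\tau b_{ki}]_+=d_i[-\tau b_{ik}]_+$. So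
$$\omega(\iota_\tau\alpha_i',\iota_\tau\alpha_j')=d_ib_{ij}+[\tau b_{kj}]_+d_ib_{ik}+[\tau b_{ki}]_+d_kb_{kj}=d_ib'_{ij}.$$
Also $\omega(\iota_\tau\alpha'_k,\iota_\tau\alpha_j')=-d_kb_{kj}=d_kb'_{kj}$ and $\omega(\iota_\tau\alpha'_j,\iota_\tau\alpha_k')=-d_jb_{jk}=d_jb'_{jk}$. $\square$

Put $\kappa(\nu)=\sum_jb_{kj}\nu_j$, so $\omega(\alpha_k,\nu)=d_k\kappa(\nu)$. Since $b_{kk}=0$, $\kappa(\nu)$ depends only on the class $\bar\nu$ of $\nu$ in $\bar N=N/\mathbb Z\alpha_k$. Let $\kappa'$ be the analogous function for $B'$. Both $\iota_\pm$ induce the same identification $\bar N'=\bar N$, $\bar\alpha'_j\mapsto\bar\alpha_j$. Since $[b]_+-[-b]_+=b$ and $b'_{kj}=-b_{kj}$,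
$$\iota_+(\nu')-\iota_-(\nu')=\kappa(\nu)\alpha_k,\qquad \kappa'(\nu')=-\kappa(\nu)\qquad(\nu=\iota_+(\nu')\text{ or }\iota_-(\nu')). \tag{5.1}$$

**Step 2: series finite in the direction $\alpha_k$.** This step sets up the algebras in which the sign change is allowed. Let $\bar N^+\subset\bar N$ be the nonzero vectors with nonnegative coordinates, $X_k=X^{\alpha_k}$, $Q=q^{d_k}$. Put
$$\mathcal L=\prod_{\bar\nu\in\bar N^+}\mathcal L_{\bar\nu},\quad \mathcal L_{\bar\nu}=\bigoplus_{\nu\mapsto\bar\nu}\mathbb CX^\nu,\qquad \mathcal L^{\rm rat}=\prod_{\bar\nu\in\bar N^+}X^\nu\,\mathbb C(X_k),$$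
where in the last product $\nu$ is any representative of $\bar\nu$, and
$$f(X_k)X^\nu=X^\nu f(Q^{\kappa(\nu)}X_k).$$
This is consistent with $X_kX^\nu=q^{\omega(\alpha_k,\nu)}X^\nu X_k$. Here $\nu_k$ may be negative, but each component $\mathcal L_{\bar\nu}=X^\nu\mathbb C[X_k^{\pm1}]$ consists of finite sums, and $\mathcal L\subset\mathcal L^{\rm rat}$.

Elements of $1+\mathcal L$ have unique factorizations $h=h_+^\theta h_0^\theta h_-^\theta$ for every $\theta$. The proof is that of Lemma 4.1, by induction on $|\bar\nu|$, splitting the finite sum in degree $\bar\nu$ by the sign of $\theta(\nu)$. If $\theta(\alpha_k)=0$, then $\theta(\nu)$ depends only on $\bar\nu$, and the same argument gives unique factorizations in $1+\mathcal L^{\rm rat}$. If $h\in1+\mathcal L$ is supported in $\{\nu_k\ge0\}$, so are its factors; then they lie in $\hat G$ and, by uniqueness, are the factors of $h$ in $\hat G$.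

For $h\in1+\mathcal L$ and $\nu$ with $\bar\nu\in\bar N^+$ put $J_\nu(h)=(\log h_0^{\theta_\nu})_\nu$. As in Lemma 4.2,
$$J_\nu(h)=h_\nu+P_\nu(h), \tag{5.2}$$
where $P_\nu(h)$ is a linear combination of products $h_{m_1}\cdots h_{m_p}$ with $p\ge2$, $\sum m_i=\nu$, $\bar m_i\in\bar N^+$. There are finitely many decompositions of $\bar\nu$, and each component of $h$ has finite support. So, for fixed $\bar\nu$, $P_\nu(h)=0$ for all but finitely many $\nu$ over $\bar\nu$.

**Step 3: conjugation by the local factor.** This step describes what happens when $E_{d_k}(X_k)$ moves across. For $a\in\mathbb Z$ let $\Phi_a(X)=E_{d_k}(Q^aX)/E_{d_k}(X)$. By (4.1),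
$$\Phi_a=\prod_{i=0}^{a-1}(1+Q^{i+1/2}X)\ \ (a\ge0),\qquad \Phi_a=\prod_{i=a}^{-1}(1+Q^{i+1/2}X)^{-1}\ \ (a<0).$$
So $\Phi_a$ is a polynomial if $a\ge0$ and the inverse of a polynomial if $a<0$. From the definition, $\Phi_{a+b}(X)=\Phi_a(Q^bX)\Phi_b(X)$. Define
$$\Psi\bigl(X^\nu f(X_k)\bigr)=X^\nu\,\Phi_{\kappa(\nu)}(X_k)\,f(X_k),\qquad \Psi=\mathrm{id}\ \text{on }\mathbb C(X_k).$$
This does not depend on the representative $\nu$. It is multiplicative on $\mathbb C(X_k)\oplus\mathcal L^{\rm rat}$: with $a=\kappa(\nu)$, $b=\kappa(\mu)$, the product $X^\nu f\cdot X^\mu g=X^\nu X^\mu f(Q^bX_k)g$ goes to $X^\nu X^\mu\Phi_{a+b}(X_k)f(Q^bX_k)g$, and $X^\nu\Phi_af\cdot X^\mu\Phi_bg=X^\nu X^\mu\Phi_a(Q^bX_k)f(Q^bX_k)\Phi_b(X_k)g$; these agree. So $\Psi$ is an algebra automorphism. After expansion at $X_k=0$, i.e. in $\mathbb C((X_k))\oplus\prod X^\nu\mathbb C((X_k))$, it is conjugation $y\mapsto E_kyE_k^{-1}$ by $E_k:=E_{d_k}(X_k)$, since $E_kX^\nu=X^\nu E_{d_k}(Q^{\kappa(\nu)}X_k)$. Let $\Psi'$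 be the analogous map for $B'$. Let $\iota_\pm$ also denote the algebra isomorphisms $X^{\nu'}f(X^{\alpha'_k})\mapsto X^{\iota_\pm\nu'}f(X_k^{-1})$ (Lemma 5.1); they map $1+\mathcal L'$ onto $1+\mathcal L$.

**Lemma 5.2.** $\Psi\,\iota_-\,\Psi'=\iota_+$.

*Proof.* Both sides send $X^{\alpha_k'}$ to $X_k^{-1}$. Let $\nu=\iota_-(\nu')$ and $a=\kappa(\nu)$, so $\kappa'(\nu')=-a$. The left side sends $X^{\nu'}$ to $X^\nu\Phi_a(X_k)\Phi_{-a}(X_k^{-1})$. For $a\ge0$, substituting $i=-1-j$,
$$\Phi_{-a}(X^{-1})=\prod_{j=0}^{a-1}\bigl(1+Q^{-j-1/2}X^{-1}\bigr)^{-1}=\prod_{j=0}^{a-1}\frac{Q^{j+1/2}X}{1+Q^{j+1/2}X},$$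
so $\Phi_a(X)\Phi_{-a}(X^{-1})=Q^{a^2/2}X^a$. For $a<0$ apply this to $-a$ and $X^{-1}$; the formula is the same. Finally $X^\nu X_k^a=q^{\frac12\omega(\nu,a\alpha_k)}X^{\nu+a\alpha_k}=Q^{-a^2/2}X^{\nu+a\alpha_k}$, because $\omega(\nu,a\alpha_k)=-a\,d_k\kappa(\nu)=-a^2d_k$. So the left side gives $X^{\nu+a\alpha_k}=X^{\iota_+(\nu')}$ by (5.1). $\square$

**Lemma 5.3.** If $h,\Psi(h)\in1+\mathcal L$ and $\kappa(\nu)=0$, then $J_\nu(h)=J_\nu(\Psi(h))$.

*Proof.* Here $\theta_\nu(\alpha_k)=d_k\kappa(\nu)=0$, so the sign of $\theta_\nu$ depends only on the $\bar N$-degree, which $\Psi$ preserves. By uniqueness of factorizations in $1+\mathcal L^{\rm rat}$, $\Psi(h)_0=\Psi(h_0)$ and $\log\Psi(h)_0=\Psi(\log h_0)$. In degree $\bar\nu$ the map $\Psi$ is multiplication by $\Phi_0=1$. $\square$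

**Step 4: splitting $g_B$.** This step shows that $g_B$ is $E_k$ times a series finite in the direction $\alpha_k$.

**Lemma 5.4.** There is a unique $h=h^B\in1+\mathcal L$ with $\Psi(h)\in1+\mathcal L$ such that, for all $\nu$ with $\bar\nu\in\bar N^+$, $J_\nu(h)=\lambda_\nu$ if $\kappa(\nu)\ge0$, and $J_\nu(\Psi(h))=\lambda_\nu$ if $\kappa(\nu)<0$ (with $\lambda_\nu:=0$ for $\nu\notin N^+$). Moreover $h$ and $\Psi(h)$ are supported in $\{\nu_k\ge0\}$, and
$$g_B=E_kh^B=\Psi(h^B)E_k .$$

*Proof.* Construct $h$ degree by degree in $|\bar\nu|$; recall that $\kappa(\nu)$ depends only on $\bar\nu$. If $\kappa(\nu)\ge0$, (5.2) forces $h_\nu=\lambda_\nu-P_\nu(h)$ for all $\nu$ over $\bar\nu$. This has finite support, since at most one $r\alpha_j$ lies over $\bar\nu$. Moreover $\Psi(h)_{\bar\nu}=\Psi(h_{\bar\nu})$ lies in $\mathcal L_{\bar\nu}$ because $\Phi_{\kappa(\nu)}$ is a polynomial. If $\kappa(\nu)<0$, (5.2) for $\Psi(h)$ forces $\Psi(h)_{\bar\nu}$ in the same way, and $h_{\bar\nu}=\Psi^{-1}(\Psi(h)_{\bar\nu})$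 lies in $\mathcal L_{\bar\nu}$ because $\Phi_{\kappa(\nu)}^{-1}$ is a polynomial. This gives existence and uniqueness. Inductively all supports lie in $\{\nu_k\ge0\}$: $\lambda$ is supported on the $r\alpha_j$; if the lower terms have this property then $P_\nu=0$ for $\nu_k<0$; and multiplication by the polynomials $\Phi_a$ ($a\ge 0$), $\Phi_a^{-1}$ ($a<0$) in $X_k$ preserves it.

Let $g=E_kh\in\hat G$. Then $g=(E_khE_k^{-1})E_k=\Psi(h)E_k$. We compute its initial data. First, $\mathrm{pr}_k(g)=E_k$, so $J_{r\alpha_k}(g)=\lambda_{r\alpha_k}$ by Lemma 4.5. Now let $\nu\in N^+$ with $\bar\nu\ne0$ and $\theta=\theta_\nu$, so $\theta(\alpha_k)=d_k\kappa(\nu)$; all factors $h_\bullet,\Psi(h)_\bullet$ are for this $\theta$.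

If $\kappa(\nu)>0$, then $g=(E_kh_+)h_0h_-$ with $E_k,h_+\in\hat G_+^\theta$, so $g_0^\theta=h_0$ and $J_\nu(g)=J_\nu(h)=\lambda_\nu$. If $\kappa(\nu)<0$, then $g=\Psi(h)_+\Psi(h)_0(\Psi(h)_-E_k)$ with $E_k\in\hat G_-^\theta$, so $J_\nu(g)=J_\nu(\Psi(h))=\lambda_\nu$. If $\kappa(\nu)=0$, then $g=(E_kh_+E_k^{-1})(E_kh_0)h_-$ with $E_k\in\hat G_0^\theta$ and $E_kh_+E_k^{-1}\in\hat G_+^\theta$. So $g_0^\theta=E_kh_0$, and Lemma 4.3 gives $J_\nu(g)=(\log E_k)_\nu+J_\nu(h)=0+\lambda_\nu$.

So $J_\nu(g)=\lambda_\nu$ for all $\nu$, and $g=g_B$ by Lemma 4.2. $\square$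

The same three factorizations, now for arbitrary $\theta$, give
$$\phi_B(\theta)=\begin{cases}(h^B)_0^\theta&\theta(\alpha_k)>0,\\ (\Psi h^B)_0^\theta&\theta(\alpha_k)<0,\\ E_k(h^B)_0^\theta=(\Psi h^B)_0^\theta E_k&\theta(\alpha_k)=0.\end{cases} \tag{5.3}$$
For the last expression write $g_B=\Psi(h)_+\,\bigl(\Psi(h)_0E_k\bigr)\,\bigl(E_k^{-1}\Psi(h)_-E_k\bigr)$ with $h=h^B$.

**Step 5: comparison.** This step matches $h^B$ with $h^{B'}$ by checking the characterization in Lemma 5.4.

**Proposition 5.5.** $h^B=\iota_-(\Psi'(h^{B'}))$ and $\Psi(h^B)=\iota_+(h^{B'})$. Consequently: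

1. (i) if $\theta(\alpha_k)>0$ put $\tau=-$, if $\theta(\alpha_k)<0$ put $\tau=+$; then $\phi_B(\theta)=\iota_\tau\bigl(\phi_{B'}(\theta\circ\iota_\tau)\bigr)$;
2. (ii) if $\theta(\alpha_k)=0$ and $\theta'=\theta\circ\iota_+=\theta\circ\iota_-$, then $\phi_{B'}(\theta')=E_{d_k}(X^{\alpha_k'})$ implies $\phi_B(\theta)=E_{d_k}(X^{\alpha_k})$.

*Proof.* Let $H=\iota_-(\Psi'(h^{B'}))\in1+\mathcal L$. By Lemma 5.2, $\Psi(H)=\iota_+(h^{B'})\in1+\mathcal L$. For $y\in1+\mathcal L'$, $\iota_\tau$ carries the $(\theta\circ\iota_\tau)$-factorization of $y$ to the $\theta$-factorization of $\iota_\tau(y)$, so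
$$(\iota_\tau y)_0^\theta=\iota_\tau\bigl(y_0^{\theta\circ\iota_\tau}\bigr). \tag{5.4}$$
As $\iota_\tau$ is an isometry, $\theta_{\iota_\tau\nu'}\circ\iota_\tau=\theta'_{\nu'}:=\omega'(\cdot,\nu')$, hence $J_{\iota_\tau\nu'}(\iota_\tau y)=J_{\nu'}(y)$. Let $\lambda'$ be the data of $B'$.

Let $\kappa(\nu)\ge0$ and $\nu=\iota_-(\nu')$. Then $\kappa'(\nu')\le0$, and $J_\nu(H)=J_{\nu'}(\Psi'(h^{B'}))=\lambda'_{\nu'}$: by the definition of $h^{B'}$ if $\kappa'(\nu')<0$, and by Lemma 5.3 if $\kappa'(\nu')=0$. This is nonzero only if $\nu'=r\alpha'_j$ with $j\ne k$. Then $\kappa(\nu)=rb_{kj}\ge0$, so $[-b_{kj}]_+=0$ and $\nu=r\alpha_j$. Conversely $\nu=r\alpha_j$ ($j\ne k$) with $\kappa(\nu)\ge0$ comes from $\nu'=r\alpha_j'$. As $\lambda'_{r\alpha_j'}=\lambda_{r\alpha_j}$ (same $d_j$), $J_\nu(H)=\lambda_\nu$.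

Let $\kappa(\nu)<0$ and $\nu=\iota_+(\nu')$. Then $\kappa'(\nu')>0$ and $J_\nu(\Psi(H))=J_{\nu'}(h^{B'})=\lambda'_{\nu'}$. Again $\nu'=r\alpha_j'$ corresponds to $\nu=r\alpha_j$, because now $b_{kj}<0$ and $[b_{kj}]_+=0$. So $J_\nu(\Psi(H))=\lambda_\nu$. By uniqueness in Lemma 5.4, $H=h^B$.

(i) Note $(\theta\circ\iota_\tau)(\alpha'_k)=-\theta(\alpha_k)$. If $\theta(\alpha_k)>0$, then by (5.3), (5.4) and (5.3) for $B'$, $\phi_B(\theta)=(h^B)_0^\theta=\iota_-\bigl((\Psi'h^{B'})_0^{\theta\circ\iota_-}\bigr)=\iota_-(\phi_{B'}(\theta\circ\iota_-))$. If $\theta(\alpha_k)<0$, then $\phi_B(\theta)=(\Psi h^B)_0^\theta=\iota_+\bigl((h^{B'})_0^{\theta\circ\iota_+}\bigr)=\iota_+(\phi_{B'}(\theta\circ\iota_+))$.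

(ii) By (5.3) for $B'$, $\phi_{B'}(\theta')=E_{d_k}(X^{\alpha_k'})(h^{B'})_0^{\theta'}$, so the hypothesis gives $(h^{B'})_0^{\theta'}=1$. Hence $(\Psi h^B)_0^\theta=\iota_+(1)=1$ and $\phi_B(\theta)=E_k$. $\square$

## 6. Each $c$-vector is orthogonal to a wall of $g_B$

**Proposition 6.1.** For every $B$ (with symmetrizer $D$) and every finite mutation sequence, with resulting matrix $B_t=(b^t_{ij})$ and $c$-vectors $c_1,\dots,c_n$:

1. (a) $(c_j)$ is a $\mathbb Z$-basis of $N$ and $\omega(c_i,c_j)=d_ib^t_{ij}$;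
2. (b) $c_j\in N^+\cup(-N^+)$; write $|c_j|=\pm c_j\in N^+$;
3. (c) with $\mathcal G=\{\theta:\theta(c_i)>0\ \forall i\}$: $\phi_B(\theta)=1$ for $\theta\in\mathcal G$, and $\phi_B(\theta)=E_{d_j}(X^{|c_j|})$ if $\theta(c_j)=0$ and $\theta(c_i)>0$ for all $i\ne j$.

The mutation rule adds steps at the *end* of a sequence, whereas Proposition 5.5 changes the *initial* seed. So the proof strips off the first mutation and tracks how $c$-vectors depend on the initial seed.

*Proof.* Induction on the length $r$, for all $B$ simultaneously. For $r=0$ this is Lemma 4.6. Let the sequence be $k=k_1,k_2,\dots,k_r$ and $B'=\mu_k(B)$. For $1\le t\le r$ let $c_j(t)\in N$ be the $c$-vectors from $B$ along $k_1,\dots,k_t$, $B_t$ the matrix reached, and $c_j'(t)\in N'$ the $c$-vectors from $B'$ along $k_2,\dots,k_t$. That sequence has length $t-1<r$ and reaches the same $B_t$, so the proposition holds for the $c_j'(t)$; let $\mathcal G_t'$ be their cone. On $\{\theta'(\alpha'_k)=0\}$ we have $\phi_{B'}\ne1$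 by Lemma 4.6(a), while $\phi_{B'}=1$ on the nonempty convex set $\mathcal G_t'$. So $\theta'(\alpha_k')$ has constant sign $\sigma_t\in\{\pm\}$ on $\mathcal G'_t$.

**Step 1: change of initial seed.** This step proves the claim
$$c_j(t)=\iota_{\sigma_t}(c_j'(t))\qquad\text{for all }j\text{ and }1\le t\le r. \tag{6.1}$$
For $t=1$: $c'_j(1)=\alpha'_j$, $\sigma_1=+$, and by (1.1) $\iota_+(\alpha'_j)$ is the $j$-th $c$-vector after $\mu_k$. Assume (6.1) for some $t<r$. Let $l=k_{t+1}$, $c_j'=c_j'(t)$, $\sigma=\sigma_t$, $b_{lj}=(B_t)_{lj}$, and let $\epsilon'$ be the sign of $c_l'$. By (1.1), $c'_l(t+1)=-c_l'$ and $c_j'(t+1)=c_j'+[\epsilon'b_{lj}]_+c_l'$. Hence $\mathcal G_t'$ and $\mathcal G_{t+1}'$ share the facet $f=\{\theta'(c_l')=0,\ \theta'(c_i')>0\ (i\ne l)\}$.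

*Case 1: $c_l'\ne\pm\alpha_k'$.* Both vectors are primitive, so they are not proportional and $\alpha_k'$ does not vanish identically on the span $c_l'^\perp$ of $f$. Pick $\theta'\in f$ with $\theta'(\alpha'_k)\ne0$. As $f$ lies in the closures of both cones, the sign of $\theta'(\alpha_k')$ is $\sigma_t$ and also $\sigma_{t+1}$; so $\sigma_{t+1}=\sigma$. For $\theta=\theta'\circ\iota_\sigma^{-1}$ we have $\theta(\alpha_k)=-\theta'(\alpha_k')$, of sign $-\sigma$. So Proposition 5.5(i) applies with $\tau=\sigma$ and, with (c) for $B'$, gives $\phi_B(\theta)=E_{d_l}(X^{\iota_\sigma|c_l'|})$. As $\phi_B(\theta)$ is supported in $N^+\cup\{0\}$ and $e_1\neq0$, we get $\iota_\sigma|c_l'|\in N^+$. So $c_l(t)=\iota_\sigma(c'_l)$ has sign $\epsilon'$ too. Applying $\iota_\sigma$ to the formulas for $c_j'(t+1)$ gives exactly (1.1) for the $c_j(t)$, i.e. (6.1) for $t+1$.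

*Case 2: $c_l'=\epsilon'\alpha_k'$.* On $\mathcal G_t'$ we have $\theta'(c_l')>0$, so $\sigma=\epsilon'$; on $\mathcal G'_{t+1}$ we have $\theta'(c_l')<0$, so $\sigma_{t+1}=-\epsilon'$. By (c) for $B'$, $\phi_{B'}=E_{d_l}(X^{\alpha_k'})$ on $f$. By Lemma 4.6(a) its image under $\mathrm{pr}_k$ is $E_{d_k}(X^{\alpha_k'})$. Hence $d_l=d_k$. Using (5.1) and (a) for $B'$,
$$(\iota_+-\iota_-)(c_j')=-\kappa'(c_j')\alpha_k=-d_k^{-1}\omega'(\alpha_k',c_j')\alpha_k=-\epsilon'd_k^{-1}d_lb_{lj}\alpha_k=-\epsilon'b_{lj}\alpha_k .$$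
Since $\iota_{-\sigma}-\iota_\sigma=-\sigma(\iota_+-\iota_-)$ and $\sigma\epsilon'=1$, we get $\iota_{-\sigma}(c_j')=\iota_\sigma(c_j')+b_{lj}\alpha_k$. For $j\ne l$,
$$\iota_{-\sigma}\bigl(c_j'+[\epsilon'b_{lj}]_+c_l'\bigr)=\iota_\sigma(c_j')+\bigl(b_{lj}-\epsilon'[\epsilon'b_{lj}]_+\bigr)\alpha_k=\iota_\sigma(c_j')-\epsilon'[-\epsilon'b_{lj}]_+\alpha_k .$$
Now $c_l(t)=\iota_\sigma(c_l')=-\epsilon'\alpha_k$ has sign $-\epsilon'$, so the right side is $c_j(t)+[-\epsilon'b_{lj}]_+c_l(t)=c_j(t+1)$. For $j=l$: $\iota_{-\sigma}(-c_l')=\epsilon'\alpha_k=-c_l(t)=c_l(t+1)$. This proves (6.1).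

**Step 2: transport of (a), (b), (c).** This step finishes the induction. Let $t=r$, $\sigma=\sigma_r$, $c_j'=c_j'(r)$, $c_j=\iota_\sigma(c_j')$. Then (a) follows because $\iota_\sigma$ is an isometric isomorphism. We have $\mathcal G=\{\theta'\circ\iota_\sigma^{-1}:\theta'\in\mathcal G_r'\}$, and for $\theta\in\mathcal G$ the sign of $\theta(\alpha_k)=-\theta'(\alpha_k')$ is $-\sigma$. So Proposition 5.5(i) with $\tau=\sigma$ gives $\phi_B(\theta)=\iota_\sigma(1)=1$.

Now take facet $j$. If $c_j'\ne\pm\alpha_k'$, the functional $\theta'\mapsto\sigma\theta'(\alpha_k')$ is $\ge0$ on the facet of $\mathcal G_r'$, which is open in its span, and it is not identically $0$ on that span. Hence it is $>0$ on the facet. So Proposition 5.5(i) applies at every point and gives $\phi_B=E_{d_j}(X^{\iota_\sigma|c_j'|})$; as in Case 1, $\iota_\sigma|c_j'|\in N^+$. Since $c_j=\pm\iota_\sigma|c_j'|$, this is (b) and (c) for $j$. If $c_j'=\pm\alpha_k'$, then $c_j=\mp\alpha_k$, which gives (b), and $d_j=d_k$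 by the argument of Case 2. On the facet $\theta(\alpha_k)=0$ and $\phi_{B'}(\theta\circ\iota_\sigma)=E_{d_j}(X^{\alpha_k'})=E_{d_k}(X^{\alpha'_k})$, so Proposition 5.5(ii) gives $\phi_B=E_{d_k}(X^{\alpha_k})=E_{d_j}(X^{|c_j|})$. $\square$

So far only $\omega$ has appeared. The Cartan matrix enters through counting.

## 7. Counting on the cyclic triangle, and a defect at $(1,1,1)$

Let $\chi$ be the bilinear form on $N$ with
$$\chi(\alpha_i,\alpha_i)=d_i,\qquad \chi(\alpha_i,\alpha_j)=-d_i[b_{ij}]_+\quad(i\ne j).$$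
Since $d_j[b_{ji}]_+=d_i[-b_{ij}]_+$, we have for $i\ne j$: $\chi(\alpha_j,\alpha_i)-\chi(\alpha_i,\alpha_j)=d_i([b_{ij}]_+-[-b_{ij}]_+)=d_ib_{ij}$ and $\chi(\alpha_i,\alpha_j)+\chi(\alpha_j,\alpha_i)=-d_i|b_{ij}|$. So
$$\omega(m,\nu)=\chi(\nu,m)-\chi(m,\nu),\qquad \tfrac1{d_i}\bigl(\chi(\alpha_i,\nu)+\chi(\nu,\alpha_i)\bigr)=\langle\alpha_i^\vee,\nu\rangle. \tag{7.1}$$
This form carries both the skew form and the Cartan matrix. Moreover $\chi(\alpha_i,\alpha_j)$ is divisible by $d_i$ and by $d_j$, since $d_i[b_{ij}]_+=d_j[-b_{ji}]_+$.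

When $D=I$, the form $\chi$ is the Euler form of the quiver with $[b_{ij}]_+$ arrows $i\to j$. The natural guess for $g_B$ is then the count of its nilpotent representations $Y$ over $\mathbb F_q$,
$$g^\circ=\sum_{[Y]}\frac{q^{\frac12\chi(\nu,\nu)}}{|\mathrm{Aut}\,Y|}X^{\nu},\qquad \nu=\dim Y,$$
because on the axis $\mathbb Z\alpha_i$ it gives $\sum_r q^{r^2/2}X^{r\alpha_i}/|GL_r(\mathbb F_q)|=E_1(X^{\alpha_i})$. We test the guess on the cyclic triangle $b_{12}=b_{23}=b_{31}=1$ at $\nu=(1,1,1)$. Here $\omega(\alpha_i,\nu)=0$ for all $i$, so $\theta_\nu=0$ and $J_\nu(g^\circ)=(\log g^\circ)_\nu$.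

A nilpotent representation of dimension $(1,1,1)$ is a triple $(a,b,c)\in\mathbb F_q^3$ with $abc=0$; also $\chi(\nu,\nu)=3-3=0$. Summing $1/|\mathrm{Aut}|$ over isomorphism classes equals the number of triples divided by $(q-1)^3$. So
$$g^\circ_\nu=\frac{q^3-(q-1)^3}{(q-1)^3}=\frac{3q^2-3q+1}{(q-1)^3},\qquad g^\circ_{\alpha_i}=\frac{q^{1/2}}{q-1},\qquad g^\circ_{\alpha_i+\alpha_j}=\frac{q^{1/2}\cdot q}{(q-1)^2},$$
the last with $\chi(\alpha_i+\alpha_j,\alpha_i+\alpha_j)=1$ and $q$ possible maps. In $\log g^\circ$ the six ordered products $X^{\alpha_i}X^{\alpha_j+\alpha_k}$, $X^{\alpha_j+\alpha_k}X^{\alpha_i}$ all equal $X^\nu$ and enter with $-\frac12$, giving $-3q^2/(q-1)^3$. The six products $X^{\alpha_i}X^{\alpha_j}X^{\alpha_k}$ equal $q^{1/2}X^\nu$ for the three cyclic orders and $q^{-1/2}X^\nu$ for the other three. They enter with $\frac13$ and give $q^{3/2}(q^{1/2}+q^{-1/2})/(q-1)^3=(q^2+q)/(q-1)^3$. Altogether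
$$J_\nu(g^\circ)=\frac{3q^2-3q+1-3q^2+q^2+q}{(q-1)^3}=\frac{(q-1)^2}{(q-1)^3}=\frac1{q-1}\ne0=\lambda_\nu .$$
So $g^\circ\ne g_B$: the guess fails at $(1,1,1)$. There $\chi(\nu,\alpha_i)=\chi(\alpha_i,\nu)=1-1=0$ for every $i$.

The repair is suggested by the size of the defect. Adjoin a new vertex $v$, to be counted with class $(1,1,1)$ and with a scalar weight $z$. Its simple module has automorphism group $\mathbb F_q^\times$ and adds $z/(q-1)$ at $X^\nu$, so $z=-1$ makes $J_\nu$ vanish. For the argument to survive, the enlarged category must still have Euler form $\chi$. This prescribes the number of arrows at $v$, and that number must be nonnegative. This holds precisely because $\chi(\nu,\alpha_i)\le0$ and $\chi(\alpha_i,\nu)\le0$. We shall see in Lemma 9.1 that defects occur *only* at vectors with these inequalities.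

## 8. Species with extra vertices, and the Hall product

Let $F$ be the set of $f\in N^+$ with connected support (in the graph of $A$) and $\chi(f,\alpha_i)\le0$, $\chi(\alpha_i,f)\le0$ for all $i$. No multiple of an $\alpha_i$ lies in $F$, since $\chi(r\alpha_i,\alpha_i)=rd_i>0$; and $\chi(f,f')\le0$ for $f,f'\in F$. Fix $L$; the set $F_L=\{f\in F:|f|\le L\}$ is finite. For the cyclic triangle the inequalities $\chi(f,\cdot)\le0$ read $f_1\le f_3$, $f_2\le f_1$, $f_3\le f_2$, so $F=\{(r,r,r):r\ge1\}$.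

**Definition of the species.** The vertex set is $\mathcal V=\{1,\dots,n\}\sqcup\{v_f:f\in F_L\}$, with unit vectors $e_v\in\mathbb Z^{\mathcal V}$. The classes are $\pi(e_i)=\alpha_i$, $\pi(e_{v_f})=f$, extended to a linear map $\pi:\mathbb Z^{\mathcal V}\to N$. The fields are $F_i=\mathbb F_{q^{d_i}}$ and $F_{v_f}=\mathbb F_q$, with $d_{v_f}=1$. For $u,v\in\mathcal V$ choose an $F_v$-$F_u$-bimodule ${}_vM_u$ ("arrows $u\to v$", with $\mathbb F_q$ central) such that
$$\dim_{\mathbb F_q}{}_vM_u=m_{uv}:=\delta_{uv}d_u-\chi(\pi e_u,\pi e_v). \tag{8.1}$$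
This is possible. By the definition of $F$, $m_{uv}\ge0$; and $m_{uv}$ is divisible by $d_u$ and $d_v$ (each $\chi(\alpha_i,\alpha_j)$ is divisible by $d_i$ and $d_j$, and $d_{v_f}=1$), hence by $\mathrm{lcm}(d_u,d_v)$. So a direct sum of copies of the compositum $F_uF_v$ works. There are no loops at $i\in\{1,\dots,n\}$, since $m_{ii}=0$; there may be loops at the $v_f$.

A *module* $Y$ is a family of finite-dimensional $F_v$-spaces $Y_v$ with $F_v$-linear maps $y_{vu}:{}_vM_u\otimes_{F_u}Y_u\to Y_v$, with the evident morphisms. (Equivalently: a finite-dimensional left module over the tensor algebra $\Lambda$ of $\bigoplus{}_vM_u$ over $\prod F_v$.) Put $\dim Y=(\dim_{F_v}Y_v)_v\in\mathbb Z^{\mathcal V}$; the *class* of $Y$ is $\pi(\dim Y)\in N$. Let $S_v$ be the module with $F_v$ at $v$, zero elsewhere, and zero maps. Let $\mathrm{Nil}$ be the category of modules all of whose composition factors are of the form $S_v$. It is closed under subobjects, quotients and extensions.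

**Example.** For $B=\begin{pmatrix}0&-1\\2&0\end{pmatrix}$, $D=\mathrm{diag}(2,1)$, we have $\chi(\alpha_2,\alpha_1)=-2$ and $\chi(\alpha_1,\alpha_2)=0$. If $f\in F$, then $\chi(f,\alpha_2)=f_2\le0$ and $\chi(f,\alpha_1)=2f_1-2f_2\le0$ force $f=0$; so $F=\emptyset$. The only bimodule is ${}_1M_2=\mathbb F_{q^2}$, and a module is an $\mathbb F_q$-linear map $Y_2\to Y_1$ from an $\mathbb F_q$-space to an $\mathbb F_{q^2}$-space. Besides $S_1,S_2$, an inclusion $\mathbb F_q\to\mathbb F_{q^2}$ is indecomposable of class $\alpha_1+\alpha_2$. An $\mathbb F_q$-isomorphism $\mathbb F_q^2\to\mathbb F_{q^2}$ is indecomposable of class $\alpha_1+2\alpha_2$: one summand contains $Y_1$, and the other lies in the kernel, which is $0$. These are the four positive roots found in Section 1.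

**Step 1: the Euler form.** This step shows that Hom and Ext are governed by $\chi$. Let $\mathrm{Ext}^1(Y,Z)$ be the set of equivalence classes of exact sequences $0\to Z\to E\to Y\to0$.

**Lemma 8.1.** For modules $Y,Z$ with dimension vectors $y,z$, $|\mathrm{Hom}(Y,Z)|/|\mathrm{Ext}^1(Y,Z)|=q^{\chi(\pi y,\pi z)}$.

*Proof.* Consider the $\mathbb F_q$-linear map
$$\delta:\ \bigoplus_v\mathrm{Hom}_{F_v}(Y_v,Z_v)\to\bigoplus_{u,v}\mathrm{Hom}_{F_v}({}_vM_u\otimes Y_u,Z_v),\qquad \delta(f)_{vu}=f_v\,y_{vu}-z_{vu}(1\otimes f_u),$$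
where $z_{vu}$ are the structure maps of $Z$. Its kernel is $\mathrm{Hom}(Y,Z)$. An extension $E$ of $Y$ by $Z$ splits vertexwise, so $E_v=Z_v\oplus Y_v$ with structure maps $\begin{pmatrix}z_{vu}&\xi_{vu}\\0&y_{vu}\end{pmatrix}$, where $\xi$ is an arbitrary element of the target of $\delta$. The map $\begin{pmatrix}1&f\\0&1\end{pmatrix}$ is an equivalence from the extension given by $\xi$ to the one given by $\xi'$ if and only if $\xi_{vu}+f_vy_{vu}=\xi'_{vu}+z_{vu}(1\otimes f_u)$, i.e. $\xi'-\xi=\delta(f)$. So $\mathrm{Ext}^1(Y,Z)$ is the cokernel of $\delta$. The source of $\delta$ has $\mathbb F_q$-dimension $\sum_vd_vy_vz_v$. In the target, ${}_vM_u\otimes Y_u$ has $F_v$-dimension $m_{uv}y_u/d_v$, so the summand has $\mathbb F_q$-dimension $m_{uv}y_uz_v$. By (8.1) the difference is $\sum_{u,v}y_uz_v\,\chi(\pi e_u,\pi e_v)=\chi(\pi y,\pi z)$. $\square$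

**Step 2: the integration map.** This step turns counts of modules into elements of $\hat G$ so that extensions become products. Choose weights $z\in\mathbb C^{\mathcal V}$ with $z_i=1$ for $i\le n$, and put $z(Y)=\prod_vz_v^{\dim Y_v}$ (with $0^0=1$). For $\nu\in N$ write $x^\nu=q^{\frac12\chi(\nu,\nu)}X^\nu$. For an isomorphism-closed class $\mathcal C\subset\mathrm{Nil}$ containing $0$ put
$$\int\mathcal C=\sum_{[Y]\in\mathcal C}\frac{z(Y)}{|\mathrm{Aut}\,Y|}\,x^{\pi(\dim Y)}\in\hat G .$$
This makes sense: each $\pi(e_v)$ lies in $N^+$ and the fields are finite, so only finitely many isomorphism classes have a given class, and nonzero modules have class in $N^+$.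

Let $[Z]*[U]=\sum_Y h^Y_{Z,U}[Y]$ with $h^Y_{Z,U}=\#\{V\le Y:V\cong U,\ Y/V\cong Z\}$. This product is associative: iterated products count filtrations with prescribed successive quotients.

**Lemma 8.2.** The assignment $[Y]\mapsto z(Y)\,x^{\pi(\dim Y)}/|\mathrm{Aut}\,Y|$ is multiplicative for $*$.

*Proof.* Fix $Z,U,Y$. The set of pairs $(i,p)$ forming an exact sequence $0\to U\xrightarrow{i}Y\xrightarrow{p}Z\to0$ has $h^Y_{Z,U}|\mathrm{Aut}\,Z||\mathrm{Aut}\,U|$ elements. $\mathrm{Aut}\,Y$ acts on it. The orbits are the elements of $\mathrm{Ext}^1(Z,U)$ with middle term isomorphic to $Y$; call this set $\mathrm{Ext}^1(Z,U)_Y$. The stabilizer of $(i,p)$ is $\{1+i\eta p:\eta\in\mathrm{Hom}(Z,U)\}$. So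
$$\frac{h^Y_{Z,U}}{|\mathrm{Aut}\,Y|}=\frac{|\mathrm{Ext}^1(Z,U)_Y|}{|\mathrm{Hom}(Z,U)|}\cdot\frac1{|\mathrm{Aut}\,Z||\mathrm{Aut}\,U|}.$$
Let $m,\nu$ be the classes of $Z,U$. Multiply by $z(Y)x^{m+\nu}$, where $z(Y)=z(Z)z(U)$, and sum over $Y$. By Lemma 8.1 the image of $[Z]*[U]$ is $z(Z)z(U)q^{-\chi(m,\nu)}x^{m+\nu}/(|\mathrm{Aut}\,Z||\mathrm{Aut}\,U|)$. On the other hand $x^mx^\nu=q^{-\chi(m,\nu)}x^{m+\nu}$, because by (7.1)
$$\tfrac12\bigl[\chi(m,m)+\chi(\nu,\nu)+\omega(m,\nu)\bigr]-\tfrac12\chi(m+\nu,m+\nu)=\tfrac12\bigl[\omega(m,\nu)-\chi(m,\nu)-\chi(\nu,m)\bigr]=-\chi(m,\nu).\ \square$$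

**Step 3: stability.** This step identifies the middle factor $(\int\mathrm{Nil})_0^\theta$ as a count. Write $\theta(Y)=\theta(\pi\dim Y)$. In $\mathrm{Nil}$ let $\mathcal N_\theta$ be the objects all of whose nonzero quotients have $\theta<0$, and $\mathcal P_\theta$ the objects all of whose nonzero subobjects have $\theta>0$. Let $\mathcal S_\theta$ be the objects with $\theta(Y)=0$ and $\theta(U)\ge0$ for all $U\le Y$; equivalently $\theta(Y)=0$ and all quotients have $\theta\le0$.

**Lemma 8.3.** Each $Y\in\mathrm{Nil}$ has a unique filtration $0\subset Y_1\subset Y_2\subset Y$ with $Y_1\in\mathcal N_\theta$, $Y_2/Y_1\in\mathcal S_\theta$, $Y/Y_2\in\mathcal P_\theta$. Hence $\int\mathrm{Nil}=\int\mathcal P_\theta\int\mathcal S_\theta\int\mathcal N_\theta$ and $(\int\mathrm{Nil})_0^\theta=\int\mathcal S_\theta$.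

*Proof.* Let a class $\mathcal T$ be closed under quotients and extensions. A sum of two subobjects in $\mathcal T$ is a quotient of their direct sum, so every $Y$ has a largest subobject $tY\in\mathcal T$. The quotient $Y/tY$ has no nonzero subobject in $\mathcal T$, since its preimage would be a larger extension. Conversely, if $V\le Y$ with $V\in\mathcal T$ and $Y/V$ has no nonzero subobject in $\mathcal T$, then $V=tY$: $tY/V$ is a quotient of $tY$ and a subobject of $Y/V$. Call objects without nonzero subobject in $\mathcal T$ torsion-free.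

Apply this to $\mathcal N_\theta$ and to $\mathcal T'=\{\text{all quotients have }\theta\le0\}\supset\mathcal N_\theta$. Both are closed under quotients. They are closed under extensions because a quotient of an extension of $Z$ by $U$ is an extension of a quotient of $Z$ by a quotient of $U$. If $Y$ has a subobject with $\theta<0$, take one, $U$, of minimal dimension: proper subobjects $U'$ of $U$ have $\theta(U')\ge0$, so $\theta(U/U')<0$, and $U\in\mathcal N_\theta$. So the torsion-free objects for $\mathcal N_\theta$ are those all of whose subobjects have $\theta\ge0$. Likewise, if $Y$ has a nonzero subobject with $\theta\le0$, one of minimal dimension, $U$, lies in $\mathcal T'$: $\theta(U)\le0$, and for $0\ne U'\subsetneq U$ we have $\theta(U')>0$, so $\theta(U/U')<0$. So the torsion-free class of $\mathcal T'$ is $\mathcal P_\theta$.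

Let $Y_1\subset Y_2$ be the torsion subobjects of $Y$ for $\mathcal N_\theta$ and $\mathcal T'$. Then $Y_2/Y_1$ lies in $\mathcal T'$ and, as a subobject of $Y/Y_1$, has all subobjects of $\theta\ge0$. So $\theta(Y_2/Y_1)=0$ and $Y_2/Y_1\in\mathcal S_\theta$; and $Y/Y_2\in\mathcal P_\theta$. Conversely, take any such filtration. A subobject of $Y/Y_1$ is an extension of a subobject of $Y/Y_2\in\mathcal P_\theta$ by a subobject of $Y_2/Y_1\in\mathcal S_\theta$, so it has $\theta\ge0$, and $Y_1$ is the $\mathcal N_\theta$-torsion part. Also $Y_2$ is an extension of an object of $\mathcal S_\theta\subset\mathcal T'$ by one of $\mathcal N_\theta\subset\mathcal T'$, so $Y_2\in\mathcal T'$, and $Y/Y_2\in\mathcal P_\theta$, so $Y_2$ is the $\mathcal T'$-torsion part. This proves uniqueness.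

Thus in the Hall product the sum of all $[P]*[S]*[N]$ with $P\in\mathcal P_\theta$, $S\in\mathcal S_\theta$, $N\in\mathcal N_\theta$ contains every $[Y]$ exactly once, and Lemma 8.2 gives the product formula. The three factors lie in $\hat G_+^\theta,\hat G_0^\theta,\hat G_-^\theta$. Now use uniqueness in Lemma 4.1. $\square$

**Lemma 8.4.** Let $Y$ be a module whose class has support $I_1\sqcup I_2$ with both parts nonempty and no edges of $A$ between them. Then $Y=Y^{(1)}\oplus Y^{(2)}$ with nonzero summands whose classes are supported in $I_1$ and $I_2$.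

*Proof.* Every vertex $v$ with $Y_v\ne0$ has $\pi(e_v)$ supported in $I_1\sqcup I_2$. This support is connected, so it lies in $I_1$ or in $I_2$. There are no arrows between the two groups, by (8.1) and $\chi(\alpha_i,\alpha_j)=\chi(\alpha_j,\alpha_i)=0$ for $i\in I_1$, $j\in I_2$. $\square$

## 9. Choosing the weights so that the count is $g_B$

Let $g_z=\int\mathrm{Nil}$.

**Lemma 9.1.** (i) $J_{r\alpha_i}(g_z)=\lambda_{r\alpha_i}$. (ii) If $|\nu|\le L$, $\nu$ is not a multiple of any $\alpha_i$, and $J_\nu(g_z)\ne0$, then $\nu\in F$.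

*Proof.* (i) No $f\in F$ is a multiple of $\alpha_i$ and there are no loops at $i$, so the only modules of class $r\alpha_i$ are $S_i^r$, with $|GL_r(\mathbb F_{q^{d_i}})|$ automorphisms and $\chi(r\alpha_i,r\alpha_i)=r^2d_i$. Hence $\mathrm{pr}_i(g_z)=E_{d_i}(X^{\alpha_i})$; use Lemma 4.5.

(ii) *Perturbation.* To make semistability informative we leave the special functional $\theta_\nu$. Choose $\eta\in\nu^\perp$ with $\eta(m)\ne0$ for all $m\in N^+\setminus\mathbb Q\nu$ with $|m|\le|\nu|$; this avoids finitely many proper subspaces of $\nu^\perp$. In particular $\eta(\alpha_i)\ne0$ for all $i$. Let $\theta'=\theta_\nu+\delta\eta$ with $\delta>0$ small. Then $\theta'$ satisfies the hypothesis of Lemma 4.4, and $\theta'(m)\ne0$ for all those $m$. By Lemmas 4.4 and 8.3, $(\log\int\mathcal S_{\theta'})_\nu=J_\nu(g_z)\ne0$. So there is $0\ne Y\in\mathcal S_{\theta'}$ of class $m$ with $|m|\le|\nu|$. As $\theta'(m)=0$, $m\in\mathbb Q_{>0}\nu$. Let $y=\dim Y$.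

*Inequalities.* If $\theta'(\alpha_i)>0$, then $S_i$ is not a quotient of $Y$, so $\bigoplus_v{}_iM_v\otimes Y_v\to Y_i$ is onto. Otherwise, as there are no loops at $i$, replacing $Y_i$ by the image gives a submodule with quotient $S_i^a$, $a>0$. Comparing $\mathbb F_q$-dimensions, $d_iy_i\le\sum_vm_{vi}y_v$, which by (8.1) says $\chi(m,\alpha_i)\le0$; so $\chi(\nu,\alpha_i)\le0$. If $\theta'(\alpha_i)<0$, then $S_i$ is not a subobject of $Y$, so $Y_i\to\bigoplus_v\mathrm{Hom}_{F_v}({}_vM_i,Y_v)$ is injective (its kernel is a submodule $S_i^a$). Hence $d_iy_i\le\sum_vm_{iv}y_v$, i.e. $\chi(\alpha_i,\nu)\le0$.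

To get both inequalities, use $\theta_\nu(\alpha_i)=\omega(\alpha_i,\nu)=\chi(\nu,\alpha_i)-\chi(\alpha_i,\nu)$. If this is $>0$, then $\theta'(\alpha_i)>0$, so $\chi(\alpha_i,\nu)<\chi(\nu,\alpha_i)\le0$. If it is $<0$, then $\theta'(\alpha_i)<0$, so $\chi(\nu,\alpha_i)<\chi(\alpha_i,\nu)\le0$. If it is $0$, the two numbers agree and, as $\theta'(\alpha_i)\ne0$, one of them is $\le0$. In all cases both are $\le0$.

*Connectedness.* If $\mathrm{supp}(\nu)=\mathrm{supp}(m)$ were disconnected, Lemma 8.4 would give $Y=Y^{(1)}\oplus Y^{(2)}$ with classes not proportional to $\nu$ and of height $\le|\nu|$. Both are subobjects of $Y\in\mathcal S_{\theta'}$, so $\theta'(Y^{(1)}),\theta'(Y^{(2)})\ge0$ with sum $0$, and both vanish. This contradicts the choice of $\theta'$. So $\nu\in F$. $\square$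

**Proposition 9.2.** For a suitable $z$, $g_z\equiv g_B$ modulo terms of height $>L$.

*Proof.* By Lemma 9.1, $J_\nu(g_z)=\lambda_\nu$ for all $|\nu|\le L$ with $\nu\notin F$, for every $z$. Let $\nu\in F_L$. By Lemma 4.2, $J_\nu(g_z)$ is $(g_z)_\nu$ plus a polynomial in the $(g_z)_m$ with $\nu-m\in N^+$; these involve only $z_{v_f}$ with $f\le m$ componentwise, so $f\le\nu$, $f\ne\nu$. In $(g_z)_\nu$, a module involving the vertex $v_\nu$ has dimension vector $e_{v_\nu}$ and lies in $\mathrm{Nil}$, so it is $S_{v_\nu}$ and contributes $z_{v_\nu}q^{\frac12\chi(\nu,\nu)}/(q-1)$. All other modules of class $\nu$ involve only $z_{v_f}$ with $f\le\nu$, $f\ne\nu$, hence $|f|<|\nu|$. So, by induction on $|\nu|$, $z_{v_\nu}$ can be chosen such that $J_\nu(g_z)=0=\lambda_\nu$. Then $J_\nu(g_z)=\lambda_\nu$ for all $|\nu|\le L$, and Lemma 4.2 applies. $\square$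

For the cyclic triangle and $L=3$ there is one extra vertex, and Section 7 computed its weight: $z=-1$.

## 10. Indecomposable modules have classes in $\Delta_+$

The weights $z$ may be negative or zero, but no weights enter now: we only need that classes of indecomposables are roots, also with the extra vertices present.

**Proposition 10.1.** If $Y$ is an indecomposable module of the species of Section 8, then $\pi(\dim Y)\in\Delta_+(A(B))$.

*Proof.* For a species $\Lambda$ on $(\mathcal V,(F_v))$ let $R_\Lambda(x)$ and $I_\Lambda(x)$ be the numbers of isomorphism classes of all, respectively of indecomposable, modules of dimension vector $x$.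

**Step 0: duality for bimodules.** This step provides the formula that reverses an arrow. Let $T$ be an $F_v$-$F_u$-bimodule, finite over $\mathbb F_q$, and $T^*=\mathrm{Hom}_{\mathbb F_q}(T,\mathbb F_q)$, an $F_u$-$F_v$-bimodule. The trace form is nondegenerate, so $\varphi\mapsto\mathrm{Tr}_{F_u/\mathbb F_q}\circ\varphi$ is an isomorphism of bimodules $\mathrm{Hom}_{F_u}(T,F_u)\cong T^*$. For an $F_u$-space $V_u$ the map $t\otimes y\mapsto(\varphi\mapsto\varphi(t)y)$ is an $F_v$-linear isomorphism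
$$T\otimes_{F_u}V_u\cong\mathrm{Hom}_{F_u}\bigl(\mathrm{Hom}_{F_u}(T,F_u),V_u\bigr),$$
where $b\in F_v$ acts on the right side by $(bh)(\varphi)=h(\varphi b)$, $(\varphi b)(t)=\varphi(bt)$. With the tensor–Hom adjunction we get, naturally in $V_v$ and $V_u$,
$$\mathrm{Hom}_{F_v}(V_v,T\otimes_{F_u}V_u)\cong\mathrm{Hom}_{F_v}\bigl(V_v,\mathrm{Hom}_{F_u}(T^*,V_u)\bigr)\cong\mathrm{Hom}_{F_u}(T^*\otimes_{F_v}V_v,V_u). \tag{10.1}$$

**Step 1: reorientation does not change $I$.** This step lets us turn any vertex without loops into a sink or a source. Let $\Lambda'$ arise from $\Lambda$ by replacing some summands $T$ of bimodules ${}_vM_u$ ($u\ne v$) by $T^*$, viewed as arrows $v\to u$. We claim $I_\Lambda=I_{\Lambda'}$.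

Fix spaces $V_v$ of $F_v$-dimension $x_v$. $R_\Lambda(x)$ is the number of orbits of the finite group $G=\prod GL_{x_v}(F_v)$ on $\mathcal E=\bigoplus\mathrm{Hom}_{F_v}({}_vM_u\otimes_{F_u}V_u,V_v)$, which by Burnside's lemma is $|G|^{-1}\sum_{g\in G}|\mathcal E^g|$. The pairing $(a,b)\mapsto\mathrm{Tr}_{F_v/\mathbb F_q}\mathrm{tr}(ab)$ is nondegenerate and $G$-invariant, so the $\mathbb F_q$-dual of $\mathrm{Hom}_{F_v}(T\otimes_{F_u}V_u,V_v)$ is $G$-equivariantly $\mathrm{Hom}_{F_v}(V_v,T\otimes_{F_u}V_u)$. By (10.1) and its naturality this is $\mathrm{Hom}_{F_u}(T^*\otimes_{F_v}V_v,V_u)$. So the representation space $\mathcal E'$ of $\Lambda'$ arises from $\mathcal E$ by dualizing some summands. For each $g$, a linear representation and its dual have $g$-fixed spaces of equal dimension. Hence $|\mathcal E^g|=|\mathcal E'^g|$ and $R_\Lambda=R_{\Lambda'}$. By the Krull–Schmidt theorem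
$$\sum_xR(x)t^x=\prod_{x\ne0}(1-t^x)^{-I(x)},$$
and this determines $I$ from $R$ recursively, since the coefficient of $t^x$ is $I(x)$ plus terms in the $I(y)$ with $y\le x$, $y\ne x$. So $I_\Lambda=I_{\Lambda'}$.

**Step 2: reflection at $i\in\{1,\dots,n\}$.** This step shows that $s_i$ acts on the dimension vectors of indecomposables. There are no loops at $i$. Let $\Lambda^-$ be the reorientation of $\Lambda$ in which $i$ is a sink, with bimodules $T_v={}_iM_v\oplus({}_vM_i)^*$ from $v\ne i$ to $i$. Let $\Lambda^+$ be the one in which $i$ is a source, with bimodules $T_v^*$ from $i$ to $v$. Up to isomorphism both are reorientations of $\Lambda$.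

A $\Lambda^-$-module is a pair $(R,\varphi)$: $R$ is a module on the remaining vertices, and $\varphi:U(R)\to V_i$ is $F_i$-linear, where $U(R)=\bigoplus_vT_v\otimes_{F_v}R_v$. By (10.1), a $\Lambda^+$-module is a pair $(R,\psi)$ with $\psi:K_i\to U(R)$ an $F_i$-linear map, $K_i$ being the space at $i$. Morphisms correspond to commuting pairs of maps, by naturality. If $(R,\varphi)$ is indecomposable and not $\cong S_i$, then $\varphi$ is onto, since a complement $C$ of $\mathrm{im}\,\varphi$ splits off as a summand $(0,C)$, a sum of copies of $S_i$. Likewise, if $(R,\psi)$ is indecomposable and not $\cong S_i$, then $\psi$ is injective, since $\ker\psi$ splits off. The assignments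
$$(R,\varphi)\mapsto\bigl(R,\ \ker\varphi\hookrightarrow U(R)\bigr),\qquad (R,\psi)\mapsto\bigl(R,\ U(R)\to\mathrm{coker}\,\psi\bigr)$$
are quasi-inverse equivalences between the full subcategories "$\varphi$ onto" and "$\psi$ injective". These are closed under direct summands and do not contain $S_i$. So we get a bijection between isomorphism classes of indecomposable $\Lambda^-$-modules $\not\cong S_i$ and indecomposable $\Lambda^+$-modules $\not\cong S_i$. On dimension vectors $x_i$ is replaced by $\dim_{F_i}U(R)-x_i$. Since $\dim_{\mathbb F_q}T_v=m_{vi}+m_{iv}$, this is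
$$x\mapsto s_ix=x-\Bigl(2x_i-\tfrac1{d_i}\sum_{v\ne i}(m_{vi}+m_{iv})x_v\Bigr)e_i .$$
With Step 1: if $I_\Lambda(x)>0$ and $x\ne e_i$, then $I_\Lambda(s_ix)>0$; in particular $0\ne s_ix\in\mathbb Z_{\ge0}^{\mathcal V}$. By (8.1), $m_{ii}=0$ and (7.1),
$$\pi(s_ix)=\pi(x)-\tfrac1{d_i}\bigl(\chi(\pi x,\alpha_i)+\chi(\alpha_i,\pi x)\bigr)\alpha_i=\pi(x)-\langle\alpha_i^\vee,\pi x\rangle\alpha_i=s_i(\pi(x)).$$

**Step 3: descent.** This step concludes by induction on $|\pi(x)|$, where $I_\Lambda(x)>0$. If $x=e_i$ with $i\le n$, then $\pi(x)=\alpha_i$. Otherwise suppose $\langle\alpha_i^\vee,\pi x\rangle>0$ for some $i$. Then $I_\Lambda(s_ix)>0$ and $|\pi(s_ix)|<|\pi(x)|$. So $s_i\pi(x)\in\Delta$ by induction, hence $\pi(x)\in\Delta\cap N^+=\Delta_+$ by (R1). In the remaining case $\langle\alpha_i^\vee,\pi x\rangle\le0$ for all $i$. By Lemma 8.4 the support of $\pi(x)$ is connected, since an indecomposable module does not split. Hence $\pi(x)\in K\subset\Delta_+^{\rm im}$ by (R3). $\square$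

The extra vertices are never reflected: the induction uses only $i\le n$. An indecomposable whose class admits no height-decreasing reflection, such as $S_{v_f}$, is caught by $K$.

## 11. From walls to indecomposables: Theorems A and B

**Lemma 11.1.** Let $\nu\in N^+$ and let $\theta\in\nu^\perp$ satisfy $\theta(m)\ne0$ for all $m\in N^+\setminus\mathbb Q\nu$. If the $X^\nu$-coefficient of $\phi_B(\theta)$ is nonzero, then $\nu=\sum_p\beta_p$, a nonempty finite sum with $\beta_p\in\Delta_+\cap\mathbb Q_{>0}\nu$.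

*Proof.* Take $L=|\nu|$ and $z$ as in Proposition 9.2. By Lemma 8.3 and uniqueness of factorizations modulo height $>L$, $\int\mathcal S_\theta=(g_z)_0^\theta\equiv\phi_B(\theta)$ modulo height $>L$. So the $X^\nu$-coefficient of $\int\mathcal S_\theta$ is nonzero, and there is $Y\in\mathcal S_\theta$ of class $\nu$. Its indecomposable summands $Y_p$ are subobjects, so $\theta(Y_p)\ge0$. Since $\sum\theta(Y_p)=0$, all $\theta(Y_p)=0$. Hence the class $\beta_p$ of $Y_p$ lies in $N^+\cap\mathbb Q\nu$, and $\beta_p\in\Delta_+$ by Proposition 10.1. $\square$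

**Proof of Theorem A.** Let $c=c_j$ be a $c$-vector at some seed. By Proposition 6.1, $\nu:=|c|=\pm c\in N^+$ is primitive (part of a basis), and $\phi_B(\theta)=E_{d_j}(X^\nu)$ for all $\theta$ in a nonempty open subset of $\nu^\perp$. Choose such a $\theta$ with $\theta(m)\ne0$ for all $m\in N\setminus\mathbb Q\nu$; this avoids countably many proper hyperplanes of $\nu^\perp$. The $X^\nu$-coefficient of $\phi_B(\theta)$ is $e_1\neq0$. In Lemma 11.1, $\beta_p=r_p\nu$ with $r_p\in\mathbb Z_{>0}$, because $\nu$ is primitive, and $\sum r_p=1$. So there is exactly one summand, and $\nu=\beta_1\in\Delta$. Since $\Delta=-\Delta$, $c\in\Delta$. $\blacksquare$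

**Proof of Theorem B.** Take the $\beta_p=r_p\nu$, $r_p\in\mathbb Q_{>0}$, of Lemma 11.1. If some $\beta_p$ is imaginary, then $\beta_p=w\beta$ with $w\in W$, $\beta\in K$, by (R4). Then $\nu=w(r_p^{-1}\beta)$, and $r_p^{-1}\beta=w^{-1}\nu$ lies in $N\cap\mathbb Q_{>0}\beta$. A positive multiple of $\beta$ in $N$ satisfies the conditions defining $K$, so $r_p^{-1}\beta\in K$. By (R3) and (R2), $\nu\in\Delta^{\rm im}$, and $\nu$ is positive. If all $\beta_p$ are real, they are primitive ($W$-images of simple roots), positive and proportional. So they all equal one $\beta$, and $\nu=\sum\beta_p$ is a positive integer multiple of $\beta$. $\blacksquare$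

## 12. Signs, transposes and lengths: Theorem C

(i) This is Proposition 6.1(b).

(ii) We pass to the transposed matrix by rescaling. We have $DBD^{-1}=-B^T$, because $d_ib_{ij}/d_j=-b_{ji}$. The matrix $-B^T$ is skew-symmetrizable by a positive integer multiple of $D^{-1}$, since $D^{-1}B^T$ is the transpose of $BD^{-1}=D^{-1}(DB)D^{-1}$, which is skew-symmetric. Replacing $b_{ij},c_{ij}$ by $d_ib_{ij}/d_j$, $d_ic_{ij}/d_j$ is compatible with the mutation rule, since each of $|b_{ik}|b_{kj}$, $b_{ik}|b_{kj}|$, $|c_{ik}|b_{kj}$, $c_{ik}|b_{kj}|$ scales by $d_i/d_j$. Also $DID^{-1}=I$. Hence $DCD^{-1}$ is the $C$-matrix of $-B^T$ along the same sequence. Its $j$-th column $d_j^{-1}Dc$ is therefore an integer vector, and Theorem A for $-B^T$ says that it is a root of $A(-B^T)=A(B^T)=A(B)^T$.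

(iii) The form $(\alpha_i,\alpha_l)=d_ia_{il}$ is symmetric, since $d_ia_{il}=d_la_{li}$. It is $W$-invariant, since $(\alpha_i,\beta)=d_i\langle\alpha_i^\vee,\beta\rangle$ makes $s_i$ the orthogonal reflection in $\alpha_i$.

Let $c=w\alpha_i$ be a real root. The linear isomorphism $\bigoplus\mathbb Q\alpha_l^\vee\to\bigoplus\mathbb Q\alpha_l$, $\alpha_l^\vee\mapsto\alpha_l/d_l$, is $W$-equivariant:
$$s_i\alpha_j^\vee=\alpha_j^\vee-a_{ji}\alpha_i^\vee\ \mapsto\ \frac{\alpha_j}{d_j}-\frac{a_{ji}}{d_i}\alpha_i=\frac{\alpha_j}{d_j}-\frac{a_{ij}}{d_j}\alpha_i=s_i\Bigl(\frac{\alpha_j}{d_j}\Bigr).$$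
So the coroot $c^\vee=w\alpha_i^\vee$ maps to $c/d_i=\sum_l\frac{d_lc_l}{d_i}\cdot\frac{\alpha_l}{d_l}$, i.e. $c^\vee=\sum_l(d_lc_l/d_i)\alpha_l^\vee$. As $W$ acts on the coroot lattice by automorphisms, $c^\vee$ is primitive there; so $d_i^{-1}Dc$ is a primitive integer vector. By the proof of (ii) and Proposition 6.1(a) for $-B^T$, $d_j^{-1}Dc$ is part of a basis of $\mathbb Z^n$, hence also a primitive integer vector. Two primitive vectors that are positive multiples of each other are equal, so $d_i=d_j$. The formula for the coroot follows, and $(c,c)=(\alpha_i,\alpha_i)=2d_i=2d_j$.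

If $c$ is not real, it is an imaginary root by Theorem A. By (R4), $\pm c=w\beta$ with $w\in W$, $\beta\in K$, and
$$(c,c)=(\beta,\beta)=\sum_i\beta_i\,d_i\,\langle\alpha_i^\vee,\beta\rangle\le0 .$$

Finally, for $b_{12}=b_{23}=b_{31}=2$ the hand computation of Section 1 shows that $\mu_1,\mu_2,\mu_3$ give the $c$-vector $c=3\alpha_1+2\alpha_2+2\alpha_3$. Its pairings with the simple coroots are $-2,-6,-6$ and its support is connected, so it lies in $K$ and is imaginary by (R3). With $D=I$ its length is $(c,c)=3(-2)+2(-6)+2(-6)=-30$, in accordance with (iii). So "root" cannot be replaced by "real root". $\blacksquare$
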